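# Sharpness of the Monge–Ampère volume bound: projective flatness up to numerical equivalence

## 1. Projective flatness as the first guess for the equality case

Let $E$ be a holomorphic vector bundle of rank $r\ge 1$ on a connected projective manifold $X$ of dimension $n\ge1$, and suppose that $E$ carries hermitian metrics of positive curvature. From the curvature one forms a determinant, hence a volume form, and integrates. The arithmetic–geometric mean inequality bounds the integral by $\frac{1}{n!\,r^n}c_1(E)^n$, up to the factor $(2\pi)^n$. We ask for which $E$ the supremum over all metrics reaches this bound. In the AM–GM inequality equality holds when all eigenvalues agree, that is, when the curvature is $\frac1r\omega\otimes\mathrm{Id}_E$ for a scalar form $\omega$. So the answer one first guesses is: the supremum equals the bound exactly when $E$ is projectively flat. We make this precise and test it.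

**Curvature and positivity.** In local coordinates $(z_j)$ and a local $h$-orthonormal frame $(e_\lambda)$ write
$$\Theta_{E,h}=i\nabla_{E,h}^2=i\sum_{j,k,\lambda,\mu}c_{jk\lambda\mu}\,dz_j\wedge d\bar z_k\otimes e_\lambda^*\otimes e_\mu ,\qquad 1\le j,k\le n,\ 1\le\lambda,\mu\le r,$$
so that $\overline{c_{jk\lambda\mu}}=c_{kj\mu\lambda}$. Then

- $\Theta_{E,h}>_N0$ (Nakano) means $\sum c_{jk\lambda\mu}u_{j\lambda}\bar u_{k\mu}>0$ for all nonzero $u\in T_X\otimes E$;
- $\Theta_{E,h}>_{N^*}0$ (dual Nakano) means $\sum c_{jk\mu\lambda}u_{j\lambda}\bar u_{k\mu}>0$ for all nonzero $u$;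
- $\Theta_{E,h}>_G0$ (Griffiths) means $\sum c_{jk\lambda\mu}\xi_j\bar\xi_kv_\lambda\bar v_\mu>0$ for all nonzero $\xi\in T_X$, $v\in E$.

Testing on $u=\xi\otimes v$, respectively $u=\xi\otimes\bar v$, shows that each of the first two implies the third. For $n=1$ all three say that the hermitian matrix $(c_{\lambda\mu})$ is positive.

**The volume forms.** Let $dV=idz_1\wedge d\bar z_1\wedge\dots\wedge idz_n\wedge d\bar z_n$. Put
$$\Phi_N(\Theta)=\det(c_{jk\lambda\mu})_{(j,\lambda),(k,\mu)}^{1/r}dV,\qquad \Phi_{N^*}(\Theta)=\det(c_{jk\mu\lambda})_{(j,\lambda),(k,\mu)}^{1/r}dV$$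
when $\Theta$ is positive in the corresponding sense. For $\Theta>_G0$ put $a(v)=\det\big(\sum_{\lambda,\mu}c_{jk\lambda\mu}v_\lambda\bar v_\mu\big)_{jk}$,
$$\Phi_G(\Theta)=\Big(\inf_{|v|_h=1}a(v)\Big)dV,\qquad \Phi_{G,s}(\Theta)=\Big(\int_{|v|_h=1}a(v)^{-s}d\sigma(v)\Big)^{-1/s}dV$$
for $s\in[r-1,\infty)$, $s>0$, where $\sigma$ is the invariant probability measure on the unit sphere of $E_x$; and $\Phi_{G,\infty}=\Phi_G$. These forms do not depend on coordinates or orthonormal frames. Call $P$ admissible if $P\in\{N,N^*,G\}$ or $P=(G,s)$ with $s\in[r-1,\infty]$, $s>0$; for $P=(G,s)$ the sign $>_P$ means $>_G$. If $E$ has some metric with $\Theta_{E,h}>_P0$ (a $P$-positive metric), set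
$$\mathrm{MAVol}_P(E)=\sup_{h,\ \Theta_{E,h}>_P0}\frac1{(2\pi)^n}\int_X\Phi_P(\Theta_{E,h}).$$

**Example (one tensor, $n=r=2$).** Let $c_{jk\lambda\mu}=\delta_{jk}\delta_{\lambda\mu}+\delta_{j\mu}\delta_{k\lambda}$. The Griffiths form is $|\xi|^2|v|^2+|\sum_j\xi_j\bar v_j|^2>0$. The Nakano form is $|u|^2+\sum_{j,k}u_{jk}\bar u_{kj}$, which is $0$ on antisymmetric $u$: not Nakano positive. The dual Nakano form is $|u|^2+|\sum_j u_{jj}|^2>0$, with eigenvalues $1,1,1,3$, so $\Phi_{N^*}=\sqrt3\,dV$. For unit $v$ the matrix defining $a(v)$ is the identity plus a rank-one projection, so $a(v)=2$ and $\Phi_G=\Phi_{G,s}=2\,dV$. The trace over $\lambda=\mu$ is $3\delta_{jk}$, and AM–GM predicts the ceiling $\det(3\,\mathrm{Id})/r^n=9/4$. Indeed $\sqrt3<9/4$ and $2<9/4$.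

**The bound.** If $\Theta_{E,h}>_P0$, then $\omega:=\mathrm{Tr}_E\Theta_{E,h}$ is a positive form, as a sum of Griffiths terms $\langle\Theta e_\lambda,e_\lambda\rangle$. It is the curvature of $\det E$, so it is a Kähler form in $2\pi c_1(E)$, and $\det E$ is ample by Kodaira. It is known that for every admissible $P$
$$\mathrm{MAVol}_P(E)\le\frac1{n!\,r^n}c_1(E)^n,$$
and that equality holds with the supremum a maximum if and only if $E$ is projectively flat, i.e. has a metric with $\Theta_{E,h}=\frac1r\mathrm{Tr}_E\Theta_{E,h}\otimes\mathrm{Id}_E$. Section 4 proves the bound again. The only uncertainty in our guess is the phrase "the supremum a maximum".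

**Test 1: line bundles.** For $r=1$ every metric is projectively flat, $\Phi_P(\Theta)=\omega^n/n!$, and every positive metric gives exactly $c_1(E)^n/n!$. The guess holds.

**Test 2: $E=\mathcal O(a)\oplus\mathcal O(b)$ on $\mathbb P^1$, $a\ge b>0$.** The bound is $\frac{a+b}2$. If $a=b$, then $E$ is projectively flat and the bound is attained. Let $a>b$, let $h$ be any positive metric, and take an orthonormal frame with $e_1\in\mathcal O(a)$, $e_2\perp\mathcal O(a)$. Put $\alpha=\langle\Theta e_1,e_1\rangle$ and $\delta=\langle\Theta e_2,e_2\rangle$, both positive $(1,1)$-forms. Curvature increases in quotients, so $\delta$ is at most the curvature of $\mathcal O(b)$ with the quotient metric, and $B:=\frac1{2\pi}\int\delta\le b$. Also $\frac1{2\pi}\int(\alpha+\delta)=a+b$. Since $\Phi_G\le\delta$, we get $\mathrm{MAVol}_G(E)\le b$. Since the determinant of a positive matrix is at most the product of its diagonal entries, Cauchy–Schwarz gives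
$$\frac1{2\pi}\int\Phi_N\le\sqrt{(a+b-B)\,B}\le\sqrt{ab},$$
because $x(a+b-x)$ increases for $x\le\frac{a+b}2$ and $B\le b$. Direct sum metrics with curvatures $2\pi a\,\omega_0$, $2\pi b\,\omega_0$ (with $\omega_0>0$, $\int\omega_0=1$) give exactly $b$ and $\sqrt{ab}$. So $\mathrm{MAVol}_G(E)=b$ and $\mathrm{MAVol}_N(E)=\sqrt{ab}$, both strictly below the bound. The guess holds again.

**Test 3: an elliptic curve.** Let $X=\mathbb C/\Lambda$, let $L$ be a line bundle of degree $d>0$ with a metric of curvature $a\,i\,dz\wedge d\bar z$, $a>0$ constant, so $a\int_Xi\,dz\wedge d\bar z=2\pi d$. Let $F_2$ be the trivial $C^\infty$ bundle with frame $e_1,e_2$ and holomorphic structure $\bar\partial+N\,d\bar z$, where $Ne_1=0$, $Ne_2=e_1$. It is an extension of $\mathcal O$ by $\mathcal O$ with class $[d\bar z]\ne0$ in $H^{0,1}(X)$, so it does not split. Put $E=L\otimes F_2$; the bound is $\frac12c_1(E)=d$.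

For $t>0$ let $h_t$ be the metric, tensored with that of $L$, for which $e_1$, $te_2$ is orthonormal. In this frame the holomorphic structure is $\bar\partial+tN\,d\bar z$, the Chern connection is that of $L$ plus $\gamma_t=t(N\,d\bar z-N^*dz)$, and $d\gamma_t=0$. Since $\gamma_t\wedge\gamma_t=t^2(NN^*-N^*N)\,dz\wedge d\bar z$,
$$\Theta_{E,h_t}=\begin{pmatrix}a+t^2&0\\0&a-t^2\end{pmatrix}i\,dz\wedge d\bar z .$$
For $t^2<a$ this is positive, with $\Phi_N=\Phi_{N^*}=\sqrt{a^2-t^4}\,i\,dz\wedge d\bar z$ and $\Phi_G=(a-t^2)\,i\,dz\wedge d\bar z$; the density of $\Phi_{G,s}$ also tends to $a$. So the integrals tend to $\frac1{2\pi}\int a\,i\,dz\wedge d\bar z=d$: the bound is the supremum, for every $P$.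

But $E$ is not projectively flat. If it were, then dividing by the metric of $L$ we would get a metric on $F_2$ with curvature $\alpha\otimes\mathrm{Id}$, where $2\alpha\in2\pi c_1(F_2)=0$. So $\alpha=i\partial\bar\partial\varphi$, and multiplying the metric by $e^{\varphi}$ makes it flat. For a flat hermitian metric $i\partial\bar\partial|e_1|^2=i\langle\nabla e_1,\nabla e_1\rangle\ge0$, since $e_1$ is a holomorphic section. So $|e_1|^2$ is subharmonic on a compact curve, hence constant, and $\nabla e_1=0$. Then $e_1^\perp$ is parallel, hence a holomorphic complement, and $F_2$ splits: a contradiction.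

So the first guess is false. It must be weakened to a condition that $F_2$ satisfies and that $\mathcal O(a)\oplus\mathcal O(b)$, $a\ne b$, does not.

## 2. Numerical projective flatness and the theorem

Let $\pi:\mathbb P(E)\to X$ be the bundle of rank-one quotients of $E$. A rational divisor class is nef if it has degree $\ge0$ on every irreducible curve, and a bundle $V$ is nef if $\mathcal O_{\mathbb P(V)}(1)$ is nef.

**Definition.** $E$ is *numerically projectively flat* if the $\mathbb Q$-twisted bundle $F=E\otimes(\det E)^{-1/r}$ is numerically flat, i.e. $F$ and $F^*$ are nef. Here "$F$ nef" means that $c_1(\mathcal O_{\mathbb P(E)}(1))-\frac1r\pi^*c_1(E)$ is nef on $\mathbb P(E)$, and "$F^*$ nef" means that $c_1(\mathcal O_{\mathbb P(E^*)}(1))+\frac1r\pi^*c_1(E)$ is nef on $\mathbb P(E^*)$.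

**Examples.** A line bundle is numerically projectively flat, since both classes are zero. On the elliptic curve of Test 3, $F$ is numerically $F_2$, an extension of nef bundles, hence nef, and $F_2^*$ is again an extension of $\mathcal O$ by $\mathcal O$; so $L\otimes F_2$ is numerically projectively flat. On $\mathbb P^1$, $\mathcal O(a)\oplus\mathcal O(b)$ with $a>b$ is not: the quotient $\mathcal O(b)$ defines a curve in $\mathbb P(E)$ on which the first class has degree $b-\frac{a+b}2<0$.

The following was stated as a conjecture in "Monge-Ampère functionals for the curvature tensor of a holomorphic vector bundle".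

**Theorem 1.** Let $P$ be admissible and let $E$ admit $h$ with $\Theta_{E,h}>_P0$. Then $\mathrm{MAVol}_P(E)=\frac1{n!\,r^n}c_1(E)^n$ (the supremum not necessarily attained) if and only if $E$ is numerically projectively flat.

For an ample class $H$ and a torsion-free sheaf $S$ put $\mu_H(S)=c_1(S)\cdot H^{n-1}/\mathrm{rk}\,S$. The bundle $E$ is $H$-semistable if $\mu_H(S)\le\mu_H(E)$ for all subsheaves $S\ne0$, and $H$-stable if the inequality is strict when $0<\mathrm{rk}\,S<r$. A subsheaf is saturated if its quotient is torsion-free; saturating does not decrease the slope. A saturated $S\subset E$ is reflexive, and is a subbundle off an analytic set of codimension $\ge2$. The discriminant is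
$$\Delta(E)=2r\,c_2(E)-(r-1)c_1(E)^2=c_2(\mathrm{End}\,E);$$
the last equality holds because the degree-two part of $\mathrm{ch}(E)\,\mathrm{ch}(E^*)$ is $2r\,ch_2(E)-c_1(E)^2=-\Delta(E)$ and $c_1(\mathrm{End}\,E)=0$. Statements about $\Delta\cdot H^{n-2}$ are void for $n=1$. A *curve in $X$* is a nonconstant morphism $f:C\to X$ from a smooth connected projective curve.

We use the following published results.

- **Fact A.** In characteristic $0$, tensor products, exterior powers and duals of semistable bundles are semistable, and so are pullbacks of semistable bundles under finite maps of curves (Huybrechts–Lehn, *The Geometry of Moduli Spaces of Sheaves*, Ch. 3).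
- **Fact B.** An $H$-stable bundle admits a Hermite–Einstein metric for a Kähler form in the class of $H$ (Donaldson, Uhlenbeck–Yau).
- **Fact C.** If $G$ of rank $p$ is Hermite–Einstein and $\Delta(G)\cdot H^{n-2}=0$ ($n\ge2$), then $\Theta_G=\frac1p\mathrm{Tr}\,\Theta_G\otimes\mathrm{Id}$; for $n=1$ this is automatic (Lübke; Kobayashi, *Differential Geometry of Complex Vector Bundles*, IV.4).
- **Fact D.** Let $V$ be $H$-semistable with $c_1(V)H^{n-1}=0$ and $ch_2(V)H^{n-2}=0$. Then $V$ has a filtration by subbundles whose successive quotients are $H$-stable bundles with vanishing real Chern classes (Simpson, *Higgs bundles and local systems*, Publ. IHÉS 75 (1992), Thm 2, with zero Higgs field).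
- **Fact E.** If $V$ is nef and $H$ ample, then $0\le c_2(V)H^{n-2}\le c_1(V)^2H^{n-2}$ (Demailly–Peternell–Schneider, J. Alg. Geom. 3 (1994), Thm 2.5).
- **Fact F.** Quotients, extensions and pullbacks of nef bundles are nef, hermitian flat bundles are nef, and nef bundles on curves have degree $\ge0$.

## 3. Maximizing sequences degenerate

For "only if", one would first take metrics $h_\nu$ whose integrals tend to the bound and pass to a limit: near-equality in AM–GM forces near-flatness, so the limit should be a projectively flat metric. This stops at the existence of a limit, for two reasons.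

The forms $\omega_\nu=\mathrm{Tr}\,\Theta_{E,h_\nu}$ are not controlled beyond their cohomology class. Already for $r=1$ every positive metric is maximizing, so $(\omega_\nu)$ may be an arbitrary sequence of Kähler forms in $2\pi c_1(E)$.

Even with good $\omega_\nu$, the metrics may degenerate. In Test 3 the metric $h_t$ is $\mathrm{diag}(1,t^{-2})$ in the fixed frame $e_1,e_2$, and no rescaling has a nondegenerate limit. In the orthonormal frame $e_1,te_2$ the metric is constant, but the holomorphic structure $\bar\partial+tN\,d\bar z$ tends to that of $L\oplus L$, a different bundle. No limit metric on $E$ can exist, as $E$ is not projectively flat.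

A second attempt is to test numerical projective flatness curve by curve. This stops because near-equality of an integral over $X$ controls the trace-free curvature only in $L^2(X)$, and a small $L^2$ norm on $X$ gives no bound on a given curve when $n\ge2$.

The way past both obstacles is to use $L^2$-smallness only in quantities that are cohomological, hence the same for all $h$. A degree of a subsheaf against $\omega^{n-1}$ is bounded by an expression *linear* in the trace-free curvature, and the number $\Delta(E)\cdot c_1(E)^{n-2}$ is an integral *quadratic* in it. Both are controlled by the $L^2$ norm. In the limit $E$ is semistable with vanishing discriminant, and Fact D turns this into information on every curve. Conversely, the degeneration in Test 3 becomes a construction: we produce a filtration and rescale along it.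

## 4. The $L^2$ norm of the trace-free curvature

Let $\Theta=\Theta_{E,h}>_P0$, $\omega=\mathrm{Tr}_E\Theta$, and
$$A=\Theta-\tfrac1r\,\omega\otimes\mathrm{Id},\qquad \mathrm{Tr}_EA=0 .$$
Norms are taken with respect to $\omega$ and $h$. Write $n!\,r^n\Phi_P(\Theta)=\varphi_P\,\omega^n$ and $\delta_P=1-\varphi_P$.

**Lemma 1.** Pointwise $\varphi_P\le1$ and $|A|^2\le C_P\,\delta_P$, where
$$C_N=C_{N^*}=\frac{n^2}{1-e^{-n/2}},\qquad C_G=C_{G,s}=\frac{n(r+1)}{1-e^{-n/2}}\quad(0<s\le\infty).$$

*Proof.* Fix $x$ and coordinates with $\omega=i\sum dz_j\wedge d\bar z_j$ at $x$. Then $\omega^n=n!\,dV$ and $\sum_\lambda c_{jk\lambda\lambda}=\delta_{jk}$.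

**Step 1: a quantitative form of $\log x\le x-1$.** For $x>0$,
$$x-1-\log x\ge\frac{(x-1)^2}{2\max(1,x)}.\tag{1}$$
Indeed $x-1-\log x=\int_1^x\frac{t-1}t\,dt$. For $x\ge1$ bound $\frac1t\ge\frac1x$; for $x\le1$ the integral is $\int_x^1\frac{1-t}t\,dt\ge\int_x^1(1-t)\,dt$.

**Step 2: the estimate $\varphi_P\le e^{-y}$ for $P=N,N^*$.** Put $m=nr$ and let $x_1,\dots,x_m>0$ be the eigenvalues of $r(c_{jk\lambda\mu})$, respectively $r(c_{jk\mu\lambda})$. Then $\sum x_i=r\sum_{j,\lambda}c_{jj\lambda\lambda}=rn=m$, so $x_i\le m$. As $dV=\omega^n/n!$, we have $\varphi_P=(\prod x_i)^{1/r}$. The matrix of $A$ is the matrix of $\Theta$ minus $\frac1r$ times the identity (the rearrangement for $N^*$ permutes entries and fixes the identity), so $|A|^2=r^{-2}S$ with $S=\sum(x_i-1)^2$. By (1) and $\sum(x_i-1)=0$, $-\sum\log x_i\ge\frac S{2m}$. Hence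
$$\varphi_P\le e^{-y},\qquad y=\frac S{2mr}=\frac{|A|^2}{2n}.$$
Moreover $S=\sum x_i^2-m\le m^2$, so $y\le\frac m{2r}=\frac n2$.

**Step 3: the same for $P=G$ and $P=(G,s)$.** For unit $v$ put $\Theta(v)=(\sum_{\lambda,\mu}c_{jk\lambda\mu}v_\lambda\bar v_\mu)_{jk}>0$. Completing $v$ to an orthonormal basis $v=v_1,\dots,v_r$ gives $\sum_i\Theta(v_i)=\mathrm{Id}$, so $\Theta(v)\le\mathrm{Id}$ and the eigenvalues $x_j(v)$ of $r\Theta(v)$ lie in $(0,r]$. From $\int v_\lambda\bar v_\mu\,d\sigma=\frac1r\delta_{\lambda\mu}$ we get $\int\sum_jx_j(v)\,d\sigma=n$. Here $\varphi_G=\inf_v\prod_jx_j(v)$, and $\varphi_{G,s}$ is the power mean of exponent $-s$ of $\prod_jx_j(v)$. The infimum is at most the geometric mean, and so is the power mean, because Jensen gives $\log\int b^{-s}d\sigma\ge-s\int\log b\,d\sigma$ for positive $b$. With (1) and $\int\sum_j(x_j-1)\,d\sigma=0$,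
$$\log\varphi_P\le\int\sum_j\log x_j(v)\,d\sigma\le-\frac1{2r}\int\sum_j(x_j(v)-1)^2d\sigma=-\frac r2\int|A(v)|^2d\sigma,$$
where $A(v)=\Theta(v)-\frac1r\mathrm{Id}=\langle Av,v\rangle$. Write $A_{jk\lambda\mu}$ for the components of $A$. Then
$$|A(v)|^2=\sum_{j,k}\sum_{\lambda,\mu,\alpha,\beta}A_{jk\lambda\mu}\overline{A_{jk\alpha\beta}}\,v_\lambda\bar v_\mu\bar v_\alpha v_\beta .$$
We use $\int v_\lambda\bar v_\mu v_\beta\bar v_\alpha\,d\sigma=\frac{\delta_{\lambda\mu}\delta_{\alpha\beta}+\delta_{\lambda\alpha}\delta_{\mu\beta}}{r(r+1)}$. The first term contributes traces over $E$, which vanish; the second gives $\int|A(v)|^2d\sigma=\frac{|A|^2}{r(r+1)}$. Hence $\varphi_P\le e^{-y}$ with $y=\frac{|A|^2}{2(r+1)}$. Also $y=\frac1{2r}\int\sum_j(x_j-1)^2d\sigma$, and since $x_j^2\le rx_j$,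
$$\int\sum_j(x_j-1)^2d\sigma=\int\sum_jx_j^2\,d\sigma-n\le rn-n .$$
So $y\le\frac{n(r-1)}{2r}\le\frac n2$.

**Step 4: from the exponential to a linear bound.** The function $1-e^{-y}$ is concave and vanishes at $0$, so on $[0,\frac n2]$ it is at least $\frac{2y}n(1-e^{-n/2})$. Thus $\delta_P\ge1-e^{-y}\ge\frac{2y}n(1-e^{-n/2})\ge0$. Inserting $|A|^2=2ny$, respectively $|A|^2=2(r+1)y$, gives the constants. $\square$

Now define the deficits
$$D_h=1-\frac{n!\,r^n}{(2\pi)^nc_1(E)^n}\int_X\Phi_P(\Theta_{E,h}),\qquad D_P(E)=\inf_hD_h=1-\frac{n!\,r^n\,\mathrm{MAVol}_P(E)}{c_1(E)^n}.$$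
Since $\int_X\omega^n=(2\pi)^nc_1(E)^n$, Lemma 1 shows $D_P(E)\in[0,1)$, which is the upper bound of Section 1, and integrating $|A|^2\le C_P\delta_P$ gives
$$\int_X|A|^2\omega^n\le C_P\,D_h\,(2\pi)^nc_1(E)^n.\tag{2}$$

## 5. Slopes and the discriminant as integrals of the trace-free curvature

**Lemma 2.** Let $\Theta=\Theta_{E,h}>_G0$, $\omega=\mathrm{Tr}\,\Theta$, and let $S\subset E$ be a saturated subsheaf of rank $p$, $0<p<r$, which is a subbundle off the analytic set $Z$ of codimension $\ge2$. Then
$$2\pi c_1(S)\cdot[\omega]^{n-1}\le\int_{X\setminus Z}\mathrm{Tr}(\Theta|_S)\wedge\omega^{n-1},$$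
where $\mathrm{Tr}(\Theta|_S)=\sum_a\langle\Theta e_a,e_a\rangle$ for an orthonormal basis $(e_a)$ of $S$.

*Proof.* On a subbundle the inequality is "curvature decreases in subbundles". The purpose of the proof is to show that the singular set $Z$ does no harm.

Let $k$ be a smooth metric on the line bundle $\det S$. The inclusion gives a map $\det S\to\Lambda^pE$, that is, a section $\tau$ of $\Lambda^pE\otimes(\det S)^{-1}$. Put $u=\log|\tau|^2$, using $h$ and $k$. On $X\setminus Z$ we have $\tau\ne0$, and the metric induced by $h$ on $\det S$ is $|\tau|^2k$. Its curvature is $\mathrm{Tr}\,\Theta_S$, where $\Theta_S$ is the curvature of $(S,h|_S)$, so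
$$i\partial\bar\partial u=\Theta_k-\mathrm{Tr}\,\Theta_S\ \ge\ \Theta_k-\mathrm{Tr}(\Theta|_S)\ \ge\ \Theta_k-\omega\ \ge\ -C\omega .$$
The first inequality holds because $\langle\Theta_S(\xi,\bar\xi)v,v\rangle=\langle\Theta(\xi,\bar\xi)v,v\rangle-|\beta(\xi)v|^2$ with $\beta$ the second fundamental form. The second holds because $\omega-\mathrm{Tr}(\Theta|_S)$ is the sum of $\langle\Theta e,e\rangle\ge0$ over an orthonormal basis of $S^\perp$. The third holds for a constant $C$ by compactness.

So $u$ is $C\omega$-plurisubharmonic on $X\setminus Z$. As $u$ is bounded above and $\mathrm{codim}\,Z\ge2$, it extends to a $C\omega$-plurisubharmonic function on $X$. The positive current $i\partial\bar\partial u+C\omega$ is cohomologous to $C\omega$, hence $\int_X(i\partial\bar\partial u+C\omega)\wedge\omega^{n-1}=C\int_X\omega^n$. Dropping its nonnegative mass on $Z$, which is a null set for $\omega^n$, we get $\int_{X\setminus Z}i\partial\bar\partial u\wedge\omega^{n-1}\le0$. Therefore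
$$0\ge\int_{X\setminus Z}\big(\Theta_k-\mathrm{Tr}(\Theta|_S)\big)\wedge\omega^{n-1}=2\pi c_1(S)\cdot[\omega]^{n-1}-\int_{X\setminus Z}\mathrm{Tr}(\Theta|_S)\wedge\omega^{n-1}.\qquad\square$$

**Proposition 3.** Put $H=c_1(E)$. If $E$ has a $P$-positive metric, then for every saturated $S\subset E$ of rank $p$, $0<p<r$,
$$\mu_H(S)\le\mu_H(E)+\frac1{\sqrt{pn}}\sqrt{C_PD_P(E)}\;c_1(E)^n,\tag{3}$$
and for $n\ge2$,
$$-\frac rn\,C_PD_P(E)\,c_1(E)^n\le\Delta(E)\cdot c_1(E)^{n-2}\le\frac r{n(n-1)}\,C_PD_P(E)\,c_1(E)^n.\tag{4}$$

*Proof.* Fix any $P$-positive $h$. We prove both statements with $D_h$ in place of $D_P(E)$; since the other terms do not depend on $h$, taking the infimum over $h$ finishes the proof. Write $A=i\sum A_{jk}\,dz_j\wedge d\bar z_k$ in $\omega$-unitary coordinates, with $A_{jk}\in\mathrm{End}\,E$, $A_{jk}^*=A_{kj}$, and put $\Lambda A=\sum_jA_{jj}$. By Cauchy–Schwarz $|\Lambda A|\le\sqrt n\,|A|$.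

**Step 1: the slope is linear in $A$.** For a $(1,1)$-form $\alpha$ we have $\alpha\wedge\omega^{n-1}=\frac1n(\Lambda\alpha)\,\omega^n$. As $\mathrm{Tr}(\Theta|_S)=\frac pr\omega+\mathrm{Tr}_S A$ and $|\mathrm{Tr}_S(\Lambda A)|\le\sqrt p\,|\Lambda A|\le\sqrt{pn}\,|A|$,
$$\mathrm{Tr}(\Theta|_S)\wedge\omega^{n-1}=\tfrac pr\omega^n+\tfrac1n\mathrm{Tr}_S(\Lambda A)\,\omega^n\le\Big(\tfrac pr+\sqrt{\tfrac pn}\,|A|\Big)\omega^n .$$
By Cauchy–Schwarz and (2), $\int|A|\,\omega^n\le\sqrt{C_PD_h}\,(2\pi)^nc_1(E)^n$. So Lemma 2 gives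
$$(2\pi)^nc_1(S)H^{n-1}\le(2\pi)^nH^n\Big(\tfrac pr+\sqrt{\tfrac pn}\sqrt{C_PD_h}\Big).$$
Dividing by $(2\pi)^np$ and using $\mu_H(E)=H^n/r$ gives (3) with $D_h$.

**Step 2: the discriminant is quadratic in $A$.** Let $n\ge2$. Since $\mathrm{Tr}A=0$, $ch_2(E)$ is represented by $\frac1{8\pi^2}\mathrm{Tr}\,\Theta^2=\frac1{8\pi^2}\big(\frac1r\omega^2+\mathrm{Tr}(A\wedge A)\big)$. From $c_2=\frac12c_1^2-ch_2$ we get $\Delta=c_1^2-2r\,ch_2$, so $\Delta(E)$ is represented by $-\frac r{4\pi^2}\mathrm{Tr}(A\wedge A)$. Next,
$$\mathrm{Tr}(A\wedge A)\wedge\omega^{n-2}=\frac1{n(n-1)}\big(|\Lambda A|^2-|A|^2\big)\,\omega^n .$$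
To see this, note that $\omega^{n-2}$ is $(n-2)!$ times the sum of products of $n-2$ distinct forms $i\,dz_l\wedge d\bar z_l$. Only the terms with coefficient $\mathrm{Tr}(A_{jj}A_{kk})$ and $\mathrm{Tr}(A_{jk}A_{kj})$, $j\ne k$, survive, and the latter come with a minus sign because $i\,dz_j\wedge d\bar z_k\wedge i\,dz_k\wedge d\bar z_j=-\,i\,dz_j\wedge d\bar z_j\wedge i\,dz_k\wedge d\bar z_k$. The terms $j=k$ would cancel, so they may be added, and $\sum_{j,k}\mathrm{Tr}(A_{jj}A_{kk})=|\Lambda A|^2$, $\sum_{j,k}\mathrm{Tr}(A_{jk}A_{jk}^*)=|A|^2$. Hence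
$$\Delta(E)\cdot c_1(E)^{n-2}=-\frac r{n(n-1)}\,\frac1{(2\pi)^n}\int_X\big(|\Lambda A|^2-|A|^2\big)\,\omega^n .$$
Now $-|A|^2\le|\Lambda A|^2-|A|^2\le(n-1)|A|^2$, and (2) gives (4) with $D_h$. $\square$

If the bound is the supremum, then $D_P(E)=0$, and Proposition 3 says that $E$ is $c_1(E)$-semistable with $\Delta(E)\cdot c_1(E)^{n-2}=0$. It remains to reach all curves.

## 6. Numerical projective flatness as semistability on every curve

**Lemma 4.** $E$ is numerically projectively flat if and only if $f^*E$ is semistable for every curve $f:C\to X$.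

*Proof.* **Step 1: semistability on curves implies nefness.** Let $C_0\subset\mathbb P(E)$ be an irreducible curve. If $C_0$ lies in a fiber of $\pi$, the class $c_1(\mathcal O(1))-\frac1r\pi^*c_1(E)$ has positive degree on it. Otherwise the normalization $C$ of $C_0$ gives a curve $f:C\to X$, and its lift to $\mathbb P(E)$ is a rank-one quotient $f^*E\to L$ with $\deg L=\mathcal O(1)\cdot C_0$. Semistability gives $\deg L\ge\frac1r\deg f^*\det E$, so the class has degree $\ge0$ on $C_0$. Hence $F$ is nef. Duals of semistable bundles are semistable, so the same argument for $E^*$ shows that $F^*$ is nef.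

**Step 2: nefness implies semistability on curves.** Given $f:C\to X$, we want to twist $f^*E$ to degree zero, and for this we first make the degree divisible by $r$. Choose a rational function $\phi$ on $C$ with a simple zero, for instance a quotient of two general sections of a very ample line bundle. By Eisenstein's criterion at that zero, $T^r-\phi$ is irreducible over the function field of $C$, so adjoining $\phi^{1/r}$ gives a cover $g:C'\to C$ of degree $r$ with $C'$ smooth and connected. The degree of $g^*f^*\det E$ is $r\deg f^*\det E$, and line bundles of degree $0$ on $C'$ have $r$-th roots, so $g^*f^*\det E=M^r$ for a line bundle $M$ with $\deg M=\deg f^*\det E$. The tautological class of $g^*f^*E\otimes M^{-1}$ is numerically the pullback of $c_1(\mathcal O(1))-\frac1r\pi^*c_1(E)$, hence nef. If $f^*E\to Q$ is a quotient bundle of rank $q$, then $g^*Q\otimes M^{-1}$ is nef, so it has degree $\ge0$: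
$$r\deg Q-q\deg f^*E\ge0,\qquad\text{i.e.}\qquad \frac{\deg Q}q\ge\frac{\deg f^*E}r .$$
So $f^*E$ is semistable. $\square$

**Example.** On $\mathbb P^2$ the tangent bundle $T$ is not numerically projectively flat: on a line $\ell$ of degree one, $T|_\ell$ has degree $3$ and contains $T_\ell$ of degree $2>\frac32$. Yet $T$ is stable. A saturated rank-one subsheaf is some $\mathcal O(k)$, and $k\ge2$ would give a nonzero element of $H^0(T(-2))$, whereas the Euler sequence $0\to\mathcal O(-2)\to\mathcal O(-1)^3\to T(-2)\to0$ and $H^0(\mathcal O(-1))=H^1(\mathcal O(-2))=0$ give $H^0(T(-2))=0$. So $k\le1<\frac32$. The discriminant is $\Delta(T)=4\cdot3-9=3\ne0$. Thus inequality (3) alone could not suffice, and (4) is needed.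

## 7. Semistability with vanishing discriminant gives numerical projective flatness

**Lemma 5.** Let $H$ be ample, and let $E$ be $H$-semistable with $\Delta(E)\cdot H^{n-2}=0$ (no second condition if $n=1$). Then $E$ is numerically projectively flat.

*Proof.* For $n=1$ a curve $f:C\to X$ is a finite map of curves, so $f^*E$ is semistable by Fact A, and Lemma 4 applies. Let $n\ge2$.

**Step 1: $V=\mathrm{End}\,E$ is nef.** By Fact A, $V$ is $H$-semistable; moreover $c_1(V)=0$ and $ch_2(V)H^{n-2}=-\Delta(E)H^{n-2}=0$. By Fact D, $V$ is filtered by subbundles with $H$-stable quotients whose real Chern classes vanish. Let $G$ be such a quotient, of rank $p$. By Facts B and C it has a metric with curvature $\frac1p\mathrm{Tr}\,\Theta_G\otimes\mathrm{Id}$, and since $c_1(G)=0$ in $H^2(X,\mathbb R)$ we have $\mathrm{Tr}\,\Theta_G=i\partial\bar\partial\varphi$. Multiplying the metric by $e^{\varphi/p}$ makes it flat. So each quotient is hermitian flat, hence nef, and $V$ is nef by Fact F.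

**Step 2: $f^*E$ is semistable for every curve $f$.** Otherwise there is a subbundle $0\ne S\subset f^*E$ with quotient $Q\ne0$ and $\mu(S)>\mu(Q)$. The bundle $S^*\otimes Q$ is a quotient of $f^*V=f^*E^*\otimes f^*E$, which is nef, but its degree is $\mathrm{rk}\,S\,\mathrm{rk}\,Q\,(\mu(Q)-\mu(S))<0$: a contradiction. Lemma 4 finishes the proof. $\square$

**Proof of Theorem 1, "only if".** Let $\mathrm{MAVol}_P(E)=\frac1{n!\,r^n}c_1(E)^n$, i.e. $D_P(E)=0$. The class $c_1(E)$ is ample. By (3) no saturated subsheaf has slope larger than $\mu_H(E)$ for $H=c_1(E)$, so $E$ is $c_1(E)$-semistable. By (4), $\Delta(E)\cdot c_1(E)^{n-2}=0$ if $n\ge2$. Lemma 5 says that $E$ is numerically projectively flat.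

## 8. A filtration with projectively flat quotients

For "if" we need metrics as in Test 3. There the relevant structure was the filtration $L\subset L\otimes F_2$ with quotients of equal curvature. We now find such a filtration in general.

**Lemma 6.** Let $E$ be numerically projectively flat and $H$ any ample class on $X$. There is a filtration $0=E_0\subset E_1\subset\dots\subset E_l=E$ by holomorphic subbundles such that, for every closed real $(1,1)$-form $\omega\in2\pi c_1(E)$, each quotient $Q_i=E_i/E_{i-1}$ has a hermitian metric $h_i$ with $\Theta_{Q_i,h_i}=\frac1r\omega\otimes\mathrm{Id}$.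

*Proof.* Induction on $r$.

**Step 1: slopes of quotients, against all ample classes.** Let $E\to Q$ be a torsion-free quotient of rank $q$ and let $A_1,\dots,A_{n-1}$ be ample rational classes. A general complete intersection curve $C$ of large multiples of the $A_i$ is smooth, connected, and avoids the singular set of $Q$, which has codimension $\ge2$. So $Q|_C$ is a quotient bundle of $E|_C$, which is semistable by Lemma 4. Dividing by the multiples,
$$\Big(c_1(Q)-\tfrac qr\,c_1(E)\Big)\cdot A_1\cdots A_{n-1}\ge0 .\tag{5}$$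
In particular $E$ is $H$-semistable.

**Step 2: choice of $E_1$ and its Chern class.** Among the nonzero saturated subsheaves of slope $\mu_H(E)$ (there is at least $E$ itself) let $E_1$ have minimal rank $p$. It is $H$-stable: a nonzero subsheaf of $E_1$ of smaller rank has a saturation in $E$ that lies in $E_1$, has slope $\le\mu_H(E)$ by semistability and $\ne\mu_H(E)$ by minimality. If $p=r$, then $E_1=E$ and we go to Step 5. Otherwise let $Q=E/E_1$, $q=r-p$ and $D=c_1(Q)-\frac qrc_1(E)$, so that $D\cdot H^{n-1}=0$. We claim that $D=0$ in $H^2(X,\mathbb R)$. This is clear if $n=1$. If $n\ge2$, let $B$ be any rational divisor class and apply (5) with $A_1=\dots=A_{n-2}=H$ and $A_{n-1}=H\pm\varepsilon B$, $0<\varepsilon\ll1$ rational. We get $\pm\varepsilon\,D\cdot H^{n-2}\cdot B\ge0$, so $D\cdot H^{n-2}\cdot B=0$ for all $B$, and with $B=D$ we have $D^2H^{n-2}=0$. As $D$ is primitive, the Hodge–Riemann relations give $D=0$. Hence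
$$c_1(E_1)=\tfrac pr\,c_1(E)\quad\text{in }H^2(X,\mathbb R).$$

**Step 3: $E_1$ is a subbundle.** The inclusion defines a section $\tau\ne0$ of $W=\Lambda^pE\otimes(\det E_1)^{-1}$. First, it is enough that $\tau$ has no zero. If $\tau(x)\ne0$, then $\tau$ is nowhere zero near $x$. It is decomposable on a dense open set, and decomposability is a closed condition, so it is decomposable near $x$ and defines a rank-$p$ subbundle $\{v:v\wedge\tau=0\}$ near $x$. This subbundle and $E_1$ coincide off a set of codimension $\ge2$, and both are reflexive, so they coincide near $x$.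

Suppose now $\tau(x)=0$. Choose $y$ with $\tau(y)\ne0$ and let $f:C\to X$ be the normalization of an irreducible curve through $x$ and $y$. By Lemma 4 and Fact A, $f^*W$ is semistable. The slope of $\Lambda^pf^*E$ is $\frac pr\deg f^*E$, so by Step 2 the slope of $f^*W$ is $\frac pr\deg f^*c_1(E)-\deg f^*c_1(E_1)=0$. But $f^*\tau\ne0$ vanishes at a point $z$ over $x$, so $\mathcal O_C(z)\hookrightarrow f^*W$ is a subsheaf of degree $1>0$, contradicting semistability.

**Step 4: the induction.** For every curve $f$ the sequence $0\to f^*E_1\to f^*E\to f^*Q\to0$ has semistable middle term and, by Step 2, all slopes are equal. A subsheaf of $f^*E_1$ is a subsheaf of $f^*E$, and a quotient of $f^*Q$ is a quotient of $f^*E$, so $f^*E_1$ and $f^*Q$ are semistable. By Lemma 4, $E_1$ and $Q$ are numerically projectively flat, with $c_1(E_1)/p=c_1(Q)/q=c_1(E)/r$. The induction hypothesis applies to $Q$ with the form $\frac qr\omega\in2\pi c_1(Q)$, and its quotients get curvature $\frac1q\cdot\frac qr\omega\otimes\mathrm{Id}=\frac1r\omega\otimes\mathrm{Id}$.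 Taking preimages in $E$ gives the rest of the filtration, which does not depend on $\omega$.

**Step 5: the metric on $G:=E_1$.** $G$ is $H$-stable, numerically projectively flat, of rank $p$, with $c_1(G)=\frac prc_1(E)$ in $H^2(X,\mathbb R)$. For each curve $f$, $f^*\mathrm{End}\,G$ is semistable of degree $0$ by Fact A, so by Step 1 of Lemma 4 the bundle $\mathrm{End}\,G$ is nef; its $c_1$ vanishes. If $n\ge2$, Fact E gives $\Delta(G)\cdot H^{n-2}=c_2(\mathrm{End}\,G)\cdot H^{n-2}=0$. By Facts B and C, $G$ has a metric $k$ with $\Theta_{G,k}=\frac1p\mathrm{Tr}\,\Theta_{G,k}\otimes\mathrm{Id}$. Since $\mathrm{Tr}\,\Theta_{G,k}\in2\pi c_1(G)=\frac pr2\pi c_1(E)$, we can write $\mathrm{Tr}\,\Theta_{G,k}-\frac pr\omega=i\partial\bar\partial\varphi$. The metric $ke^{\varphi/p}$ has curvature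
$$\Theta_{G,k}-\tfrac1p\,i\partial\bar\partial\varphi\otimes\mathrm{Id}=\tfrac1p\big(\mathrm{Tr}\,\Theta_{G,k}-i\partial\bar\partial\varphi\big)\otimes\mathrm{Id}=\tfrac1r\,\omega\otimes\mathrm{Id}.\qquad\square$$

## 9. Rescaling along a filtration

**Lemma 7.** Let $E$ have a filtration by subbundles with quotients $Q_i$, let $h_i$ be metrics on $Q_i$, and put $h=\bigoplus h_i$. There are metrics $h_t$ ($t>0$) on $E$ and $C^\infty$ isomorphisms $g_t:(\bigoplus Q_i,h)\to(E,h_t)$, isometric, such that $g_t^*\Theta_{E,h_t}\to\bigoplus\Theta_{Q_i,h_i}$ uniformly on $X$ as $t\to0$.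

*Proof.* This repeats the computation of Test 3. Choose a $C^\infty$ splitting $E\cong\bigoplus Q_i$ compatible with the filtration. Then $\bar\partial_E=\bar\partial_0+\beta$ with $\bar\partial_0=\bigoplus\bar\partial_{Q_i}$ and $\beta=(\beta_{ij})_{i<j}$, where $\beta_{ij}$ is a $(0,1)$-form with values in $\mathrm{Hom}(Q_j,Q_i)$; only $i<j$ occurs since the $E_i$ are holomorphic subbundles. Let $g_t=\bigoplus t^i\,\mathrm{Id}_{Q_i}$. Then
$$g_t^{-1}\,\bar\partial_E\,g_t=\bar\partial_0+\beta_t,\qquad(\beta_t)_{ij}=t^{j-i}\beta_{ij}\to0\ \text{ in }C^\infty .$$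
The Chern connection of $(\bar\partial_0+\beta_t,h)$ is $D_0+\gamma_t$ with $\gamma_t=\beta_t-\beta_t^*$, where $D_0$ is the Chern connection of $(\bar\partial_0,h)$. Its curvature is $i\big(D_0^2+D_0(\gamma_t)+\gamma_t\wedge\gamma_t\big)$, which tends uniformly to $iD_0^2=\bigoplus\Theta_{Q_i,h_i}$. Put $h_t=(g_t)_*h$. Then $g_t$ is isometric, and holomorphic from the structure $\bar\partial_0+\beta_t$ to $\bar\partial_E$, so the curvature just computed is $g_t^*\Theta_{E,h_t}$. $\square$

**Proof of Theorem 1, "if".** Let $E$ be numerically projectively flat with a $P$-positive metric, and choose a Kähler form $\omega\in2\pi c_1(E)$. By Lemmas 6 and 7 there are metrics $h_t$ with $|\Theta_{E,h_t}-\frac1r\omega\otimes\mathrm{Id}|_{\omega,h_t}\to0$ uniformly. In frames orthonormal for $\omega$ and $h_t$ this says $c_{jk\lambda\mu}\to\frac1r\delta_{jk}\delta_{\lambda\mu}$ uniformly on $X$. So for small $t$ the curvature is Nakano, dual Nakano and Griffiths positive, $\det(c)^{1/r}\to r^{-n}$ in both index arrangements, and $a(v)\to r^{-n}$ uniformly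 in unit $v$. Since $dV=\omega^n/n!$ in such frames, for every admissible $P$ we have $\Phi_P(\Theta_{E,h_t})\to r^{-n}\omega^n/n!$ uniformly, and
$$\frac1{(2\pi)^n}\int_X\Phi_P(\Theta_{E,h_t})\to\frac1{(2\pi)^n\,n!\,r^n}\int_X\omega^n=\frac{c_1(E)^n}{n!\,r^n}.$$
With the upper bound $D_P(E)\ge0$ of Section 4, equality holds. This and Section 7 prove Theorem 1. $\blacksquare$

## 10. Six equivalent conditions

The lemmas prove more than Theorem 1, because each direction passes through conditions that do not mention $P$.

**Theorem 2.** For a holomorphic vector bundle $E$ of rank $r$ on $X$, the following are equivalent: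

1. for some admissible $P$, $E$ has a $P$-positive metric and $\mathrm{MAVol}_P(E)=\frac{c_1(E)^n}{n!\,r^n}$;
2. the same for every admissible $P$;
3. $\det E$ is ample and $E$ is numerically projectively flat;
4. $\det E$ is ample, $E$ is $c_1(E)$-semistable, and $\Delta(E)\cdot c_1(E)^{n-2}=0$ (last condition only if $n\ge2$);
5. $\det E$ is ample, and $E$ has a filtration by subbundles whose quotients carry, for every Kähler $\omega\in2\pi c_1(E)$, metrics with curvature $\frac1r\omega\otimes\mathrm{Id}$;
6. $\det E$ is ample, and for every Kähler $\omega\in2\pi c_1(E)$ and $\varepsilon>0$ there is $h$ with $\sup_X|\Theta_{E,h}-\frac1r\omega\otimes\mathrm{Id}|_{\omega,h}\le\varepsilon$.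

Moreover, in case 1, every sequence $h_\nu$ of $P$-positive metrics with $\frac1{(2\pi)^n}\int_X\Phi_P(\Theta_{E,h_\nu})\to\frac{c_1(E)^n}{n!\,r^n}$ satisfies
$$\int_X\big|\Theta_{E,h_\nu}-\tfrac1r\,\omega_\nu\otimes\mathrm{Id}\big|^2_{\omega_\nu,h_\nu}\,\omega_\nu^n\to0,\qquad \omega_\nu=\mathrm{Tr}\,\Theta_{E,h_\nu}.$$
The deviation from the extremal value is controlled quantitatively by (3) and (4).

*Proof.* $3\Rightarrow5$ is Lemma 6 with $H=c_1(E)$. $5\Rightarrow6$ is Lemma 7. $6\Rightarrow2$ is the argument for "if" in Section 9: a Kähler form $\omega\in2\pi c_1(E)$ exists as $\det E$ is ample, and metrics with $\varepsilon\to0$ are $P$-positive for small $\varepsilon$ and have integrals tending to the bound. $2\Rightarrow1$ is trivial. $1\Rightarrow4$ is Proposition 3 with $D_P(E)=0$, where $\det E$ is ample because $E$ has a $P$-positive metric. $4\Rightarrow3$ is Lemma 5. The last assertion is (2), since $D_{h_\nu}\to0$. $\square$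

Test 3 shows that in Theorem 2 the supremum need not be attained.

## 11. Harder–Narasimhan slopes and the exact value on curves

Test 2 gave the exact values $\sqrt{ab}$ and $b$ by bounding the degree of a quotient. The same argument, with the Harder–Narasimhan filtration in place of $\mathcal O(a)\subset E$, bounds $\mathrm{MAVol}_P$ in general and computes it on curves.

For positive hermitian $r\times r$ matrices $K$, with $\langle Kv,v\rangle=\sum K_{\lambda\mu}v_\lambda\bar v_\mu$, put
$$g_N(K)=g_{N^*}(K)=(\det K)^{1/r},\qquad g_G(K)=\lambda_{\min}(K),\qquad g_{G,s}(K)=\Big(\int_{|v|=1}\langle Kv,v\rangle^{-ns}d\sigma\Big)^{-1/(ns)}$$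
for $s<\infty$, and $g_{G,\infty}=g_G$. Each $g_P$ is unitarily invariant, homogeneous of degree $1$, and $g_P(\mathrm{Id})=1$. Each is also concave. For $\lambda_{\min}$, an infimum of linear functions, this is clear. In the other cases the set $\{g_P\ge1\}$ is convex, because $\log\det$ is concave, respectively because $x\mapsto x^{-ns}$ is convex. If $g$ is positive, homogeneous of degree $1$ with $\{g\ge1\}$ convex, then $\frac{K+L}{g(K)+g(L)}$ is a convex combination of $\frac K{g(K)}$ and $\frac L{g(L)}$, so $g(K+L)\ge g(K)+g(L)$; with homogeneity this is concavity. The average of $UKU^*$ over $U(r)$ is $\frac1r\mathrm{Tr}K\cdot\mathrm{Id}$, so concavity and invariance give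
$$g_P(K)\le\tfrac1r\,\mathrm{Tr}K .\tag{6}$$
Write $g_P(x_1,\dots,x_r)$ for the value on a diagonal matrix; it is symmetric in the $x_i$. The notation $x^{(k)}$ means $x$ repeated $k$ times.

**Theorem 3.** Let $E$ have a $P$-positive metric, and let $\mu_1>\dots>\mu_m$ and $r_1,\dots,r_m$ be the slopes and ranks of the Harder–Narasimhan quotients of $E$ with respect to $c_1(E)$. Let $\boldsymbol\nu$ be the $r$-vector with entries $\mu_i/c_1(E)^n$, repeated $r_i$ times. Then $\boldsymbol\nu>0$, $\sum\nu_i=1$ and
$$\mathrm{MAVol}_P(E)\le\frac{c_1(E)^n}{n!\,r^n}\;r\,g_P(\boldsymbol\nu).$$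
For $P=N,N^*$ the last factor is $r\prod_i(\mu_i/c_1(E)^n)^{r_i/r}$. If $n=1$, equality holds:
$$\mathrm{MAVol}_P(E)=g_P\big(\mu_1^{(r_1)},\dots,\mu_m^{(r_m)}\big).$$
In particular, on curves $\mathrm{MAVol}_N(E)=\prod\mu_i^{r_i/r}$ and $\mathrm{MAVol}_G(E)=\mu_m$, and a $P$-positive metric exists if and only if all $\mu_i>0$.

*Proof.* Let $h$ be $P$-positive, $\omega=\mathrm{Tr}\,\Theta$, and $H=c_1(E)$.

**Step 1: reduce the determinant to an $r\times r$ matrix.** In $\omega$-unitary coordinates let $C_{jj}=(c_{jj\lambda\mu})_{\lambda\mu}>0$ and $K=\frac1n\sum_jC_{jj}=\frac1n\Lambda_\omega\Theta$; then $\mathrm{Tr}K=1$. We claim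
$$\Phi_P(\Theta)\le g_P(K)^n\,\frac{\omega^n}{n!}.$$
For $P=N$, Fischer's inequality bounds $\det(c)$ by the product of the determinants of its diagonal blocks, and concavity of $\log\det$ gives $\det(c)\le\prod_j\det C_{jj}\le(\det K)^n$. For $P=N^*$ the diagonal blocks are the transposes, with the same determinants. For $P=G$ and $(G,s)$, AM–GM gives $a(v)\le\big(\frac1n\mathrm{tr}\,\Theta(v)\big)^n=\langle Kv,v\rangle^n$; take the infimum, respectively the power mean of exponent $-s$. By (6), $r\,g_P(K)\le1$, hence
$$n!\,r^n\,\Phi_P(\Theta)\le(r\,g_P(K))^n\,\omega^n\le r\,g_P(K)\,\omega^n.\tag{7}$$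

**Step 2: replace $K$ by block averages along the filtration.** Let $S_1\subset\dots\subset S_m=E$ be the Harder–Narasimhan filtration; its terms are subbundles off some $Z$ of codimension $\ge2$. Off $Z$ let $t_i>0$ be the trace of $K$ on the orthogonal complement of $S_{i-1}$ in $S_i$. Averaging $UKU^*$ over $U\in\prod_iU(r_i)$, concavity and invariance give $g_P(K)\le g_P\big((t_1/r_1)^{(r_1)},\dots,(t_m/r_m)^{(r_m)}\big)$. Let $T_i>0$ be the mean of $t_i$ for the probability measure $\omega^n/\int\omega^n$, and $\mathbf T=\big((T_1/r_1)^{(r_1)},\dots,(T_m/r_m)^{(r_m)}\big)$. By Jensen, the mean of $g_P(K)$ is at most $g_P(\mathbf T)$.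

**Step 3: compare $\mathbf T$ with the slopes.** As $\mathrm{Tr}(\Theta|_{S_k})\wedge\omega^{n-1}=\mathrm{Tr}(K|_{S_k})\,\omega^n$ and $\mathrm{Tr}(K|_{S_k})=t_1+\dots+t_k$, Lemma 2 gives for $k<m$
$$T_1+\dots+T_k\ \ge\ \frac{c_1(S_k)H^{n-1}}{H^n}=\sum_{i\le k}\frac{r_i\mu_i}{H^n},\tag{8}$$
and for $k=m$ both sides equal $1$; in particular $\sum\nu_i=1$. Subtracting (8) for $k=m-1$ from the equality for $k=m$ (for $m=1$ use the equality itself), $r_m\mu_m/H^n\ge T_m>0$. So $\mu_m>0$ and $\boldsymbol\nu>0$.

The partial sums of the vectors $\mathbf T$ (in the given order) and $\boldsymbol\nu$ are linear within blocks. By (8) those of $\mathbf T$ dominate at the block ends, hence at every index, and the totals agree. Rearranging $\mathbf T$ decreasingly only increases its partial sums, and $\boldsymbol\nu$ is already decreasing. So $\mathbf T$ majorizes $\boldsymbol\nu$, and by Rado's theorem $\boldsymbol\nu$ is a convex combination of permutations of $\mathbf T$. Symmetry and concavity give $g_P(\mathbf T)\le g_P(\boldsymbol\nu)$.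

**Step 4: integrate.** By (7) and Steps 2 and 3, $\int_Xn!\,r^n\,\Phi_P(\Theta)\le r\,g_P(\boldsymbol\nu)\,(2\pi)^nc_1(E)^n$ for every $P$-positive $h$, which is the asserted bound. For $P=N,N^*$ insert the definition of $g_N$.

**Step 5: the case $n=1$.** By homogeneity the bound reads $\mathrm{MAVol}_P(E)\le g_P(\mu_1^{(r_1)},\dots,\mu_m^{(r_m)})$. For the converse assume only that all $\mu_i>0$, which holds if $E$ has a $P$-positive metric, by Step 3. Fix $\omega_0>0$ with $\int_X\omega_0=1$. Refine the Harder–Narasimhan filtration by Jordan–Hölder filtrations. By Facts B and C and a conformal change, each stable quotient $G$ has a metric with curvature $2\pi\mu(G)\,\omega_0\otimes\mathrm{Id}$. By Lemma 7, $E$ has metrics $h_t$ whose curvature, in $h_t$-orthonormal frames, converges uniformly to $2\pi\,\mathrm{diag}(\mu_1^{(r_1)},\dots,\mu_m^{(r_m)})\,\omega_0$. For small $t$ it is positive, which for $n=1$ is $P$-positivity for every $P$, so a $P$-positive metric exists. For $n=1$ the form $\Phi_P(\Theta)$ is $g_P$ of the curvature matrix,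 so $\frac1{2\pi}\int_X\Phi_P(\Theta_{E,h_t})\to g_P(\mu_1^{(r_1)},\dots,\mu_m^{(r_m)})$. $\square$

For $\mathcal O(a)\oplus\mathcal O(b)$ on $\mathbb P^1$ with $a>b>0$ the slopes are $a,b$, and Theorem 3 returns the values $\sqrt{ab}$ and $b$ of Test 2. For $L\otimes F_2$ the only slope is $d$, with multiplicity two, and it returns $d$ for every $P$, as in Test 3.
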